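\title{Perfect matchings in random $k$-partite hypergraphs\\ survive adversarial deletions}

\begin{abstract}
Let $H_M$ be a uniformly random set of $M$ edges of the complete $k$-partite $k$-uniform hypergraph with parts of size $n$. We prove that for every $k\ge 2$ there are constants $K_1,\alpha,c>0$ such that, if $M\ge K_1 n\log n$, then with high probability no deletion of a hypergraph of maximum degree at most $2\alpha M/n$, chosen after seeing $H_M$, destroys all perfect matchings; at least $(cM/n)^n$ of them survive. The order $n\log n$ is necessary, and no $\alpha>1/4$ can work. The adversary is absorbed by a change of measure of size $e^{O(\alpha m)}$ on a random subsample of $m=\Theta(n\log n)$ edges. This is beaten by a tail bound of order $e^{-c_* m}$, which we obtain from a partition function over partial matchings in which every uncovered vertex has a price that is raised slowly.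
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix an integer $k\ge2$. Let $V_1,\dots,V_k$ be disjoint sets of $n$ vertices each, let $V=V_1\cup\dots\cup V_k$, and let $\mathcal T$ be the family of the $N=n^k$ sets $\{v_1,\dots,v_k\}$ with $v_i\in V_i$, which we identify with $V_1\times\dots\times V_k$. A \emph{hypergraph} is a subset $J\subset\mathcal T$, and its elements are its \emph{edges}. The degree of a vertex is the number of edges containing it, the codegree of two vertices is the number of edges containing both, and $\Delta(J)$ is the maximum degree. A \emph{matching} is a set of pairwise disjoint edges, and a \emph{perfect matching} (or $1$-factor) is a matching with $n$ edges, which therefore covers all $kn$ vertices. We write $\operatorname{pm}(J)$ for the number of perfect matchings of $J$. For $M=M(n)\le N$ let $H_M$ be a uniformly random $M$-element subset of $\mathcal T$. An event holds \emph{with high probability} (w.h.p.) if its probability tends to $1$ as $n\to\infty$ with $k$ fixed. Logarithms are natural.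

Every vertex lies in $n^{k-1}$ elements of $\mathcal T$, so its expected degree in $H_M$ is $M/n$. A theorem of Johansson, Kahn and Vu states that there is a constant $K=K(k)$ such that $H_M$ has a perfect matching w.h.p.\ as soon as $M\ge Kn\log n$. We ask how robust this property is against an adversary who sees $H_M$ and deletes edges. Some local restriction on the adversary is needed, because deleting the roughly $M/n$ edges at a single vertex, a vanishing fraction of all edges, already destroys every perfect matching. The natural restriction lets the adversary delete, at each vertex, a fixed small fraction of the average degree. Call a hypergraph $H^*\subset\mathcal T$ \emph{$\alpha$-admissible} if $\Delta(H^*)\le 2\alpha M/n$. It matters that $H^*$ may depend on $H_M$: if $H^*$ were fixed in advance, a vertex would lose at most $2\alpha\frac Mn\cdot\frac MN$ edges of $H_M$ in expectation, a negligible fraction of its degree when $M=o(N)$. The following statement was conjectured in \cite{source}.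

\begin{theorem}\label{thm:main}
For every $k\ge2$ there are constants $K_1,\alpha>0$ such that, if $K_1n\log n\le M\le n^k$, then w.h.p.\ $H_M\setminus H^*$ has a perfect matching for every $\alpha$-admissible $H^*$.
\end{theorem}

The proof gives a count.

\begin{theorem}\label{thm:count}
With the same $K_1$ and $\alpha$ there is $c=c(k)>0$ such that, if $K_1n\log n\le M\le n^k$, then w.h.p.\ $\operatorname{pm}(H_M\setminus H^*)\ge(cM/n)^n$ for every $\alpha$-admissible $H^*$.
\end{theorem}

A perfect matching chooses one edge at each vertex of $V_1$, and the degrees on $V_1$ sum to $M$. Hence $\operatorname{pm}(H_M)\le\prod_{v\in V_1}\deg v\le (M/n)^n$ by the inequality of arithmetic and geometric means, and Theorem~\ref{thm:count} is sharp up to the value of $c$. Both parameters of Theorem~\ref{thm:main} are limited.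

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(a)] If $0<\epsilon<1$ and $M\le(1-\epsilon)n\log n$, then w.h.p.\ $H_M$ itself has no perfect matching.
\item[(b)] For every $\alpha>1/4$ there is $K(\alpha)$ such that, if $K(\alpha)n\log n\le M\le n^k$, then w.h.p.\ $H_M\setminus H^*$ has no perfect matching for some $\alpha$-admissible $H^*$.
\end{enumerate}
\end{theorem}

The simplest case is $k=2$ and $M=n^2$, where $H_M$ is the complete bipartite graph $K_{n,n}$ and $M/n=n$. For $\alpha=1/4$ the graph that remains has minimum degree at least $n/2$. A nonempty set $U\subset V_1$ with $|U|\le n/2$ then has at least $n/2$ neighbors, and if $|U|>n/2$ every vertex of $V_2$ has a neighbor in $U$; Hall's condition holds and a perfect matching survives. So in this case $\alpha=1/4$ is allowed, which matches part (b), and one expects a random hypergraph with logarithmic degrees to inherit a weaker form of this robustness. We do not determine the optimal $\alpha$.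

The adversary has exponentially many options, so one needs failure probabilities that are exponentially small in the number of edges. We organize this as follows. Let $m=\lceil Kn\log n\rceil$ and let $R$ be a uniformly random $m$-subset of $H_M\setminus H^*$. Whatever the adversary does, the law of $R$ has density at most $e^{8\alpha m}$ with respect to the law of $H_m$. Every event of probability $e^{-c_*m}$ for $H_m$, with $c_*$ independent of $K$ and larger than $8\alpha$, is therefore unlikely for $R$. The event that $H_m$ has no perfect matching is not that rare: a given vertex is isolated with probability $e^{-(1+o(1))m/n}$. We therefore split the task. Local defects such as atypical degrees are excluded by a \emph{good event} $\mathcal G$, which is checked for $R$ directly. The heart of the paper is the tail bound of Proposition~\ref{prop:tail}: the probability that $H_m$ is good and nevertheless has few perfect matchings is at most $e^{-3c_*m}$. The theorem of Johansson, Kahn and Vu is not used; it is the case $H^*=\emptyset$ of Theorem~\ref{thm:main}.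

Section~\ref{sec:tools} recalls the standard tools and Section~\ref{sec:limits} proves Theorem~\ref{thm:limits}. Section~\ref{sec:partition} introduces the partition function and shows the method on $K_{n,n}$. Sections~\ref{sec:constants} and~\ref{sec:model} fix the constants and state the tail bound, from which Section~\ref{sec:reduction} derives Theorems~\ref{thm:main} and~\ref{thm:count}. Sections~\ref{sec:start}--\ref{sec:rounds} prove the tail bound.

\section{Tools}\label{sec:tools}

\paragraph{Sampling.} If $R$ is a uniform $m$-subset of a set of size $M'$, then $\sigma$ given elements all lie in $R$ with probability $\prod_{j<\sigma}\frac{m-j}{M'-j}\le(m/M')^\sigma$. The number of elements of $R$ in a fixed subset is a \emph{hypergeometric} variable. We also use $\binom ab\le(ea/b)^b$.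

\paragraph{Chernoff's inequality.} If $\xi$ is binomial or hypergeometric and $0<x\le\mathbb E\xi$, then $\Pr(|\xi-\mathbb E\xi|\ge x)\le2e^{-x^2/(3\mathbb E\xi)}$.

\paragraph{McDiarmid's inequality.} If $f$ is a function of independent variables and changing the $i$-th variable changes $f$ by at most $b_i$, then each of $\Pr(f-\mathbb Ef\ge x)$ and $\Pr(f-\mathbb Ef\le -x)$ is at most $\exp(-2x^2/\sum_i b_i^2)$.

\paragraph{Entropy.} For a random variable $\xi$ with finitely many values and law $p$, the entropy is $\mathsf H(\xi)=\mathbb E[-\log p(\xi)]$; it is at most the logarithm of the number of values. The conditional entropy $\mathsf H(\xi\mid S)$ is the average over $S$ of the entropy of the conditional law of $\xi$, and the chain rule reads $\mathsf H(\xi)+\mathsf H(S\mid \xi)=\mathsf H(S)+\mathsf H(\xi\mid S)$. \emph{Han's inequality} states that for $\xi=(\xi_1,\dots,\xi_n)$ and a uniform random $r$-subset $I$ of $\{1,\dots,n\}$,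
\[
\mathbb E_I\,\mathsf H(\xi_I\mid S)\ge\frac rn\,\mathsf H(\xi\mid S),\qquad \xi_I=(\xi_i)_{i\in I}.
\]

\paragraph{Almost perfect matchings.} A \emph{cover} is a set of edges whose union contains every vertex. We use Pippenger's theorem in the form of \cite[Theorem 4.7.1]{AS}.

\begin{theorem}[Pippenger]\label{thm:pip}
For every $k\ge2$, $\kappa\ge1$ and $a>0$ there are $\gamma_1,D_0>0$ such that the following holds for $\nu\ge t\ge D_0$. Every $k$-uniform hypergraph on $\nu$ vertices in which all degrees are positive and less than $\kappa t$, all but at most $\gamma_1\nu$ degrees lie in $(1\pm\gamma_1)t$, and all codegrees are less than $\gamma_1t$, has a cover with at most $(1+a)\nu/k$ edges.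
\end{theorem}

Decreasing $\gamma_1$ strengthens the hypotheses, so $\gamma_1$ may be decreased freely. Such a cover contains a matching with at least $\nu/k-2a\nu$ edges. Indeed, let $\operatorname{cov}(v)\ge1$ be the number of cover edges at $v$. Then $\sum_v(\operatorname{cov}(v)-1)\le a\nu$, so the sum of $\operatorname{cov}(v)\le2(\operatorname{cov}(v)-1)$ over the vertices with $\operatorname{cov}(v)\ge2$ is at most $2a\nu$. The cover has at least $\nu/k$ edges, and removing those that contain a multiply covered vertex leaves a matching.

\section{Two obstructions}\label{sec:limits}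

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
(a) The obstruction is an isolated vertex. For $M'\le M$ a uniform $M'$-subset of $H_M$ is distributed as $H_{M'}$, so we may take $M=\lfloor(1-\epsilon)n\log n\rfloor$. Put $x_j=n^{k-1}/(N-j)$; since $M=o(N)$, we have $x_j=(1+o(1))/n$ uniformly in $j<M$. A vertex is isolated with probability $\binom{N-n^{k-1}}M/\binom NM=\prod_{j<M}(1-x_j)=e^{-(1+o(1))M/n}$, so the number $\xi$ of isolated vertices in $V_1$ has $\mathbb E\xi\ge n^{\epsilon-o(1)}\to\infty$. Two vertices of $V_1$ lie in no common element of $\mathcal T$, so both are isolated with probability $\prod_j(1-2x_j)\le\prod_j(1-x_j)^2$. The covariances are nonpositive, $\operatorname{Var}\xi\le\mathbb E\xi$, and Chebyshev's inequality gives $\Pr(\xi=0)\le1/\mathbb E\xi\to0$.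

(b) The adversary creates a violation of Hall's condition. Fix $U_1\subset V_1$ with $|U_1|=\lfloor n/2\rfloor+1$ and $U_2\subset V_2$ with $|U_2|=\lceil n/2\rceil$, and let $H^*$ consist of the edges of $H_M$ that meet both $U_1$ and $U_2$. In $H_M\setminus H^*$ every edge at a vertex of $U_1$ uses a vertex of $V_2\setminus U_2$, and $|V_2\setminus U_2|=\lfloor n/2\rfloor<|U_1|$, so there is no perfect matching. The degree in $H^*$ of a vertex of $U_1$, of $U_2$, or of $V_j$ with $j\ge3$ is hypergeometric with mean $\frac{|U_2|}n\frac Mn$, $\frac{|U_1|}n\frac Mn$, or $\frac{|U_1||U_2|}{n^2}\frac Mn$ respectively, and all other degrees vanish. These means lie between $\frac14\frac Mn$ and $(\frac12+\frac1n)\frac Mn$. Let $\theta=\min(\alpha-\frac14,\frac18)$ and $K(\alpha)=6/\theta^2$. By Chernoff's inequality with $x=\theta M/n$, each degree exceeds $(\frac12+\frac1n+\theta)\frac Mn$ with probability at most $2e^{-\theta^2M/(3n)}\le2n^{-2}$. For $n\ge1/\theta$ we have $\frac12+\frac1n+\theta\le2\alpha$, and a union bound over the $kn$ vertices shows that $H^*$ is $\alpha$-admissible w.h.p.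
\end{proof}

\section{A price for uncovered vertices}\label{sec:partition}

Perfect matchings are rigid, while almost perfect matchings are easy to find and to count. We interpolate between the two by charging a price for each uncovered vertex.

From now on edges carry labels: a hypergraph $J$ is a family $(e_j)$ of elements of $\mathcal T$, possibly with repetitions, a matching $F$ is a set of labels whose edges are pairwise disjoint, $V(F)$ is the union of these edges, and degrees count labels. Let $d>0$ be a parameter, later the average degree. Each edge has a weight $\omega(e)>0$, equal to $1/d$ unless we say otherwise, and $\omega(F)=\prod_{e\in F}\omega(e)$. For $Y,C\subset V$ and $\ell\ge0$ put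
\[
W_J^Y(C;\ell)=\sum_F\omega(F)\,e^{-\ell\,|V\setminus(C\cup V(F))|},\qquad Z_J^Y(\ell)=W_J^Y(\emptyset;\ell),
\]
where $F$ runs over the matchings of $J$ such that $V(F)\cap C=\emptyset$ and $V\setminus(C\cup V(F))$ is disjoint from $Y$. The vertices of $V\setminus(C\cup V(F))$ are the \emph{holes} of $F$. Thus $C$ is removed from the hypergraph, each hole costs a factor $e^{-\ell}$, and holes in $Y$ are forbidden. If the sum is positive, its \emph{Gibbs law} chooses $F$ with probability proportional to its term. As $\ell\to\infty$, $Z^Y_J(\ell)$ decreases to $d^{-n}\operatorname{pm}(J)$, so our aim is a bound $Z\ge e^{-O(n)}$ that persists up to large $\ell$. An upper bound of the same order is free: each edge contains exactly one vertex of $V_1$, so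
\begin{equation}\label{eq:upper}
W_J^Y(C;\ell)\le\sum_{F}\omega(F)\le\prod_{v\in V_1}\Big(1+\sum_{e\ni v}\omega(e)\Big).
\end{equation}
If all degrees are at most $2d$, the right side is at most $3^n$ for weights $1/d$ and at most $5^n$ for weights at most $2/d$.

The next lemma says when the price can be raised cheaply.

\begin{lemma}\label{lem:raise}
Let $Z^Y_J(\ell)>0$ and $\Theta>0$, and suppose that $W_J^Y(T;\ell)\le\Theta\,Z^Y_J(\ell)$ for every $T\in\mathcal T$ disjoint from $Y$. Then
\[
Z_J^Y(\ell+1)\ge Z_J^Y(\ell)\exp\big(-kn\,\Theta^{1/k}e^{-\ell}\big).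
\]
If moreover $n\Theta^{1/k}e^{-\ell}\le\frac12$, then the perfect matchings of $J$ have total weight at least $\frac12Z_J^Y(\ell)$.
\end{lemma}

\begin{proof}
Let $F$ follow the Gibbs law of $Z=Z^Y_J(\ell)$. Each part contains $s=n-|F|$ holes, so exactly $s^k$ tuples $T\in\mathcal T$ consist of holes only. If $T$ meets $Y$, this never happens. If $T$ is disjoint from $Y$, the matchings for which all of $T$ are holes are those counted in $W^Y_J(T;\ell)$, with $k$ more holes, so the probability is $e^{-k\ell}W_J^Y(T;\ell)/Z\le\Theta e^{-k\ell}$. Summing over $T$ gives $\mathbb Es^k\le n^k\Theta e^{-k\ell}$, hence $\mathbb Es\le n\Theta^{1/k}e^{-\ell}$ by Jensen's inequality. Again by Jensen, $Z^Y_J(\ell+1)/Z=\mathbb Ee^{-ks}\ge e^{-k\mathbb Es}$. If $\mathbb Es\le\frac12$, then $\Pr(s=0)\ge\frac12$ by Markov's inequality.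
\end{proof}

The costs $kn\Theta^{1/k}e^{-\ell}$ form a geometric series, and after about $\log n$ raises the second statement applies. Everything depends on comparing $W(T)$ with $Z$, that is, on covering the $k$ vertices of $T$ at a bounded cost.

\begin{example}\label{ex:complete}
Let $k=2$, $J=K_{n,n}$, $d=n$, $Y=\emptyset$ and $T=\{u_1,u_2\}$; we drop $J$ and $Y$ from the notation. From a matching $F$ counted in $W(T;\ell)$ we build $|F|+1$ matchings that cover $T$ and have the same holes: add the edge $u_1u_2$, or choose an edge $xy\in F$ with $x\in V_1$ and replace it by the two edges $u_1y$ and $xu_2$. Each of them has one more edge than $F$, and each matching covering $T$ arises exactly once, because the edges at $u_1$ and $u_2$ tell which switch to undo. Therefore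
\[
Z(\ell)\ \ge\ Z^{T}(\ell)=W(T;\ell)\ \mathbb E\Big[\frac{|F|+1}n\Big]
\]
under the Gibbs law of $W(T;\ell)$. Let $\ell\ge3$. A matching with $|F|+1<n/2$ has more than $n$ holes, so by \eqref{eq:upper} these matchings contribute at most $2^ne^{-3n}$, while the matchings without holes give $W(T;\ell)\ge(n-1)!/n^{n-1}=n!/n^n\ge e^{-n}$. Thus $\Pr(|F|+1<n/2)\le(2e^{-2})^n\le\frac12$ and $W(T;\ell)\le4Z(\ell)$. Lemma~\ref{lem:raise} applies with $\Theta=4$ at every $\ell\ge3$. The raises cost in total at most $\exp(-4n\sum_{\ell\ge3}e^{-\ell})\ge e^{-n/3}$, and at $\ell\ge\log(4n)$ we obtain $n^{-n}\operatorname{pm}(K_{n,n})\ge\frac12e^{-n/3}Z(3)$. A lower bound at a bounded price has become a lower bound for perfect matchings. The value $n!/n^n$ served only to show that the matchings in $W(T;\ell)$ are large; in the proof this role is played by a bound $Z\ge e^{-\lambda n}$ that is maintained inductively.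
\end{example}

In a sparse bipartite graph $J$ the switch takes the form
\[
Z^{T}\ \ge\ d^{-2}\sum_{x,y}1[u_1y\in J]\;1[xu_2\in J]\;W(T\cup\{x,y\}),\qquad x\ne u_1,\ y\ne u_2,
\]
in which $xy$ need not be an edge. Suppose that about $d$ edges at $u_1$ and about $d$ edges at $u_2$ have not yet been revealed. They test about $d^2$ random pairs $(x,y)$, and we obtain $Z^T\ge c_3W(T)$ provided that a positive fraction of \emph{all} $n^2$ pairs are cheap, in the sense that $W(T\cup\{x,y\})\ge c_1W(T)$. The reason to expect this is the following. If $xy$ is an edge, then $W(T\cup\{x,y\})/(d\,W(T))$ is the Gibbs probability that $xy\in F$. A bound $W(T)\ge e^{-\lambda n}$ forces the Gibbs law to have entropy $n\log d-O(n)$, which forces a positive fraction of the edges to have probability of order $1/d$. So a positive fraction of the edges are cheap pairs, and the edges are a random sample of all pairs.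

Fresh edges can be used only once, so we cannot bound $W(T)/Z$ for all $T$ at all prices. Instead we use a dichotomy. If $W(T)\le\Theta Z$ for all $T$, we raise the price. If $W(T)\ge\Theta Z$ for some $T$, we reveal the fresh edges at $T$, forbid holes in $T$ from then on, and gain: the new partition function is at least $c_3\Theta Z=e^GZ$. Since $Z$ stays between $e^{-\lambda n}$ and $3^n$, this happens at most $(\lambda+2)n/G$ times, and most vertices keep their fresh edges.

For general $k$ put $r=k-1$. The switch removes $r$ tuples $f_1,\dots,f_r\in\mathcal T$ and covers the $k^2$ vertices of $T\cup f_1\cup\dots\cup f_r$ by $k$ new edges, one through each vertex $u_i$ of $T$: the $V_j$-vertex of $f_a$ goes to the new edge number $i\equiv j-a\pmod k$. For $k=3$ the table shows which new edge receives each vertex: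
\[
\begin{array}{c|ccc}
 & V_1 & V_2 & V_3\\ \hline
T & 1&2&3\\
f_1 & 3&1&2\\
f_2 & 2&3&1
\end{array}
\]

\section{Constants}\label{sec:constants}

The constants depend on each other in a loop that has to be closed. The loss $c_3$ in the switch depends on the bound $e^{-\lambda n}$, and it turns out that $\log(1/c_3)$ grows linearly in $\lambda$. The initial price $L_0$ must be so high that all raises together cost at most $e^{-n}$, which requires $L_0$ to exceed a constant multiple $A'\lambda$. In turn, the initial bound comes from matchings with $\varepsilon_0n$ holes per part and has the form $\lambda\approx\lambda_0+k\varepsilon_0L_0$. The loop closes if $k\varepsilon_0A'<1$, and Theorem~\ref{thm:pip} lets us take $\varepsilon_0$ as small as we like, at the expense of $\lambda_0$ only.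

For a real number $\lambda\ge0$ let
\[
\Lambda=\exp\big(2^{r+3}(r(\lambda+1)+3^r)\big),\quad c_1=2^{-3r-3},\quad c_2=\frac{2^{-r-3}}{\Lambda},\quad\delta=\frac{c_2}4,\quad c_3=\frac{c_1\delta^2}{4(8k)^k}.
\]
Then $1/c_3=(8k)^k2^{5r+15}\Lambda^2$, so $\log(1/c_3)$ is an affine function of $\lambda$ and there is $A=A(k)>0$ with $\log(1/c_3)\le A(\lambda+1)$ for all $\lambda\ge0$. We fix the remaining constants in the following order.
\begin{enumerate}
\item $A'=A+8$, $\varepsilon_0=1/(4kA')$, $a=\varepsilon_0/(16k)$.
\item $\gamma_1\le\min(\varepsilon_0,\frac12)$ and $D_0$ from Theorem~\ref{thm:pip} with $\kappa=2$ and this $a$; a number $t\ge\max(D_0,1)$ with $\gamma_1t>2$ and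
\begin{equation}\label{eq:t}
2ke^{-\gamma_1^2t/60}+100k^2e^{-0.16t}\le\gamma_1/16;
\end{equation}
and $\lambda_0=\log(32t)+4$.
\item An integer $L_0\ge2(\log 2k+A'(\lambda_0+3))$, and $\lambda=\lambda_0+k\varepsilon_0L_0+1$. From now on $\lambda$ is this number, which fixes $\Lambda,c_2,\delta,c_3$.
\item $G=8k(\lambda+2)$ and $G_1=(e^G/c_3)^{1/k}$.
\item $\varphi=1/(256k^2)$, $\beta=(\varphi/(4ek))^2$, $\gamma=\min(\gamma_1/4,\frac18)$, $\eta=\min(\gamma_1^2/(64k^2),\beta/2)$.
\item $c_*=\min\{c_2^2/(200r^2),\ \delta^2\eta/(256k^3)\}$ and $\alpha=\min\{\gamma/32,\ \frac1{16},\ c_*/8\}$.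
\item $K=\max\{400k/\gamma^2,\ 64k^3/\delta^2\}$ and $K_1=3K$.
\end{enumerate}
All of them depend on $k$ only, and $c_*$ and $\alpha$ are chosen before $K$. The phrase ``for large $n$'' refers to a threshold depending on $k$. Two inequalities will be used:
\begin{equation}\label{eq:R}
2kG_1e^{-L_0}\le1,\qquad kL_0/4\ge\lambda+3.
\end{equation}
For the first, $\log G_1\le8(\lambda+2)+A(\lambda+1)\le A'(\lambda+2)$, and $k\varepsilon_0A'=\frac14$ gives $\log2k+A'(\lambda+2)=\log 2k+A'(\lambda_0+3)+\frac14L_0\le\frac34L_0$. For the second, $A'\ge8$ gives $L_0\ge16(\lambda_0+3)$, so $\lambda+3=\lambda_0+4+\frac{L_0}{4A'}\le\frac{L_0}8+\frac{L_0}{32}$. Finally put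
\[
m=\lceil Kn\log n\rceil,\qquad d=m/n,\qquad D=d/2,\qquad d_*=d/(8k).
\]

\section{The colored model and the tail bound}\label{sec:model}

We need a stock of edges that is visible from the start and, at each vertex, a reserve of fresh edges that is independent of everything else. A random coloring provides both.

Let $e_1,\dots,e_m\in\mathcal T$ be a sequence of edges with independent colors, independent also of the edges: color $0$ with probability $\frac12$ and each color $i\in\{1,\dots,k\}$ with probability $\frac1{2k}$. Under $\mathbb P^*$ the $e_j$ are independent and uniform on $\mathcal T$. Under $\mathbb P$ they form a uniform $m$-subset of $\mathcal T$ in uniform random order; equivalently, $\mathbb P$ is $\mathbb P^*$ conditioned on the $e_j$ being distinct. We compute under $\mathbb P^*$, where independence is exact, and the conditioning is cheap: since $m/N\to0$ and $1-x\ge e^{-2x}$ on $[0,\frac12]$, for large $n$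
\begin{equation}\label{eq:distinct}
\mathbb P^*(\text{distinct})=\prod_{j<m}(1-j/N)\ge e^{-m^2/N}=e^{-o(m)}.
\end{equation}

The \emph{base} $B$ consists of the edges of color $0$; let $I_0$ be the set of their labels and $m_0=|I_0|$. For $u\in V_i$ the \emph{packet} $L_u$ consists of the edges of color $i$ that contain $u$. Every edge of nonzero color lies in exactly one packet. For $P\subset V$ put $L_P=\bigcup_{u\in P}L_u$ and $J_P=B\cup L_P$. The \emph{skeleton} consists of all colors and of the $V_i$-vertex of every edge of color $i\ge1$; it determines $I_0$ and the labels in each packet. An edge of $L_u$ with $u\in V_i$ has the form $\{u\}\cup q$ with $q\in\mathcal Q_i=\prod_{j\ne i}V_j$. Under $\mathbb P^*$, given the skeleton, the base edges and all these elements $q$ are independent and uniform.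

For $Q\subset V$ let $\operatorname{Bad}(Q)$ be the set of vertices $v$ such that at least $\varphi D$ base edges $e\ni v$ meet $Q\setminus\{v\}$. These are the vertices that lose a noticeable part of their base edges when $Q$ is occupied. The set $\operatorname{Bad}(Q)$ grows with $Q$, and $\operatorname{Bad}(\emptyset)=\emptyset$. The \emph{good event} $\mathcal G$ is the conjunction of the following.
\begin{enumerate}
\item[(G1)] The edges $e_1,\dots,e_m$ are distinct.
\item[(G2)] Every vertex lies in at most $2d$ edges, and its number of base edges lies in $[(1-\gamma)D,(1+\gamma)D]$.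
\item[(G3)] $|L_u|\ge d_*$ for every vertex $u$.
\item[(G4)] Any two vertices lie in at most $2$ common base edges.
\item[(G5)] $|\operatorname{Bad}(Q)|\le|Q|/4$ whenever $1\le|Q|\le\beta n$.
\end{enumerate}
Summing base degrees over $V_1$ shows that $m_0\ge(1-\gamma)nD\ge m/4$ on $\mathcal G$.

\begin{proposition}[Tail bound]\label{prop:tail}
For large $n$,
\[
\mathbb P\Big(\mathcal G\ \text{ holds and }\ \operatorname{pm}(\{e_1,\dots,e_m\})<\tfrac12e^{-\lambda n}d^n\Big)\le e^{-3c_*m}.
\]
\end{proposition}

\section{Removing the adversary}\label{sec:reduction}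

In this section we deduce Theorems~\ref{thm:main} and~\ref{thm:count} from Proposition~\ref{prop:tail}. Let $3Kn\log n\le M\le N$, so that $M\ge2m$ for large $n$. A \emph{strategy} is a map that assigns to each value of $H_M$ an $\alpha$-admissible $H^*$. Replacing $H^*$ by $H^*\cap H_M$ preserves admissibility and does not change $H'=H_M\setminus H^*$, so we assume $H^*\subset H_M$. Summing degrees over $V_1$ gives $|H^*|\le2\alpha M$, hence $|H'|\ge(1-2\alpha)M\ge m$. Given $H_M$, let $R$ be a uniform $m$-subset of $H'$, equipped with a uniform order and independent colors as in Section~\ref{sec:model}. The degree condition on $H^*$ enters only through the bound on $|H^*|$ and through (G2) and (G3).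

\begin{lemma}\label{lem:density}
For every strategy and large $n$, the law of $R$ with its order and colors has density at most $e^{8\alpha m}$ with respect to $\mathbb P$.
\end{lemma}

\begin{proof}
Let $M'=\lceil(1-2\alpha)M\rceil$ and let $R_0$ be an $m$-subset of $\mathcal T$. Given $H_M$, the probability of $R=R_0$ is at most $1[R_0\subset H_M]/\binom{M'}m$, and $\Pr(R_0\subset H_M)=\binom Mm/\binom Nm$. Therefore
\[
\binom Nm\Pr(R=R_0)\le\prod_{j<m}\frac{M-j}{M'-j}\le\prod_{j<m}\Big(1+\frac{2\alpha M}{M-j-2\alpha M}\Big)\le\Big(1+\frac{2\alpha}{\frac12-2\alpha}\Big)^m\le(1+8\alpha)^m,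
\]
using $j<m\le M/2$ and $\alpha\le\frac1{16}$. Order and colors have the same conditional law in both models.
\end{proof}

\begin{lemma}\label{lem:good}
For every strategy, $R$ satisfies $\mathcal G$ w.h.p.
\end{lemma}

\begin{proof}
(G1) holds by construction.

\emph{(G2) and (G3).} We apply Chernoff's inequality four times at each vertex. The degree in $H_M$ is hypergeometric with mean $M/n\ge2d$, and it leaves $(1\pm\frac\gamma8)\frac Mn$ with probability at most $2e^{-\gamma^2d/96}$. Suppose that no degree does. Since $2\alpha\le\gamma/16$, the degrees in $H'$ lie in $[(1-\frac{3\gamma}{16})\frac Mn,(1+\frac\gamma8)\frac Mn]$ and $(1-\frac\gamma{16})M\le|H'|\le M$. Given $H_M$, the degree of $v$ in $R$ is hypergeometric with mean $m\deg_{H'}(v)/|H'|$, which lies in $(1\pm\frac\gamma4)d$ because $1+\frac\gamma8\le(1+\frac\gamma4)(1-\frac\gamma{16})$. It deviates from its mean by $\gamma d/4$ or more with probability at most $2e^{-\gamma^2d/60}$. Suppose that all degrees in $R$ lie in $(1\pm\frac\gamma2)d$. The base degree of $v$ is binomial with mean in $(1\pm\frac\gamma2)D$ and deviates by $\gamma D/2$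 or more with probability at most $2e^{-\gamma^2D/18}$. The size of $L_v$ is binomial with mean at least $(1-\frac\gamma2)\frac d{2k}\ge\frac{7d}{16k}$, and it falls below half its mean, which exceeds $d_*$, with probability at most $2e^{-7d/(192k)}$. Each of the four bounds is at most $2e^{-\gamma^2d/(200k)}\le2n^{-2}$, as $d\ge K\log n$ and $K\ge400k/\gamma^2$. A union bound over $4kn$ events finishes this part.

\emph{A sampling bound.} Let $E\subset\mathcal T$ with $|E|=\sigma$. Given $H_M$, we have $E\subset R$ with probability at most $1[E\subset H_M]\,(m/|H'|)^\sigma$, and $\Pr(E\subset H_M)\le(M/N)^\sigma$. As $|H'|\ge M/2$,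
\begin{equation}\label{eq:sample}
\Pr(E\subset R)\le(2m/N)^\sigma .
\end{equation}
The remaining two properties can only fail through an excess of edges, so \eqref{eq:sample} and $B\subset R$ suffice.

\emph{(G4).} Two vertices in different parts lie in $n^{k-2}$ elements of $\mathcal T$. By \eqref{eq:sample} the expected number of pairs in three common edges of $R$ is at most $k^2n^2(n^{k-2}\cdot2m/N)^3=k^2n^2(2m/n^2)^3\to0$.

\emph{(G5).} Suppose that $|Q|=b\in[1,\beta n]$ and $|\operatorname{Bad}(Q)|>b/4$. Choose $U\subset\operatorname{Bad}(Q)$ with $|U|=w=\lfloor b/4\rfloor+1$, so $b/4\le w\le b$. Every $v\in U$ lies in at least $\varphi D$ edges of $R$ that meet $Q\setminus\{v\}$, and an edge contains at most $k$ vertices of $U$. Hence at least $\sigma=\lceil\varphi Dw/k\rceil$ edges of $R$ contain some $v\in U$ and some vertex of $Q\setminus\{v\}$. At most $wbn^{k-2}$ elements of $\mathcal T$ have this form. By \eqref{eq:sample}, $m=2nD$ and $4ek/\varphi=\beta^{-1/2}\le(n/b)^{1/2}$, the probability for a fixed pair $(Q,U)$ is at most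
\[
\Big(\frac{e\,wbn^{k-2}}{\sigma}\cdot\frac{2m}N\Big)^\sigma\le\Big(\frac{4ekb}{\varphi n}\Big)^\sigma\le\Big(\frac bn\Big)^{\sigma/2}\le\Big(\frac bn\Big)^{\varphi Db/(8k)}.
\]
The function $x\mapsto(ekn/x)^x$ increases on $(0,kn]$, so the number of pairs is at most $(ekn/b)^{2b}$, and this is at most $(n/b)^{3b}$ because $n/b\ge1/\beta\ge(ek)^2$. For large $n$ we have $\varphi D/(8k)-3\ge\varphi D/(16k)$, and $b/n\le\beta<1/e$. The failure probability is at most $\sum_{b\ge1}e^{-b\varphi D/(16k)}\to0$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:count}]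
Put $c=e^{-\lambda}/8$. Let $\mathcal E$ be the event that $\operatorname{pm}(H_M\setminus H^*)<(cM/n)^n$ for some $\alpha$-admissible $H^*$, and let the strategy choose such an $H^*$ on $\mathcal E$ and $H^*=\emptyset$ otherwise. A perfect matching of $H'$ is contained in $R$ with conditional probability at most $(m/|H'|)^n$, so on $\mathcal E$
\[
\mathbb E[\operatorname{pm}(R)\mid H_M]\le\Big(\frac{cM}n\cdot\frac m{(1-2\alpha)M}\Big)^n\le(2cd)^n .
\]
By Markov's inequality $\operatorname{pm}(R)\le2(2cd)^n$ with conditional probability at least $\frac12$, and $2(2cd)^n=2\cdot4^{-n}e^{-\lambda n}d^n<\frac12e^{-\lambda n}d^n$ for $n\ge2$. By Lemmas~\ref{lem:density} and~\ref{lem:good}, Proposition~\ref{prop:tail} and $8\alpha\le c_*$,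
\[
\tfrac12\Pr(\mathcal E)\le\Pr(R\notin\mathcal G)+\Pr\big(R\in\mathcal G,\ \operatorname{pm}(R)<\tfrac12e^{-\lambda n}d^n\big)\le o(1)+e^{8\alpha m-3c_*m}\to0 .
\]
This is Theorem~\ref{thm:count}, and Theorem~\ref{thm:main} follows since $(cM/n)^n>0$.
\end{proof}

\section{The starting bound}\label{sec:start}

The procedure of Section~\ref{sec:partition} starts from the base alone. It will be restarted many times, each time with a set $X$ of vertices whose packets are spoiled and in which holes are therefore forbidden. We have no control over $X$ beyond its size, so the starting bound must hold for every small $X$; this is the purpose of (G4) and (G5). The whole section is deterministic on $\mathcal G$.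

\begin{proposition}\label{prop:start}
On $\mathcal G$, for large $n$, every $X\subset V$ with $|X|\le\eta n$ and every $\ell\ge0$ satisfy $Z_B^X(\ell)\ge\exp(-(\lambda_0+k\varepsilon_0\ell)n)$.
\end{proposition}

We first cover $X$ exactly and then cover almost all remaining vertices. In both steps we need many matchings, not just one. Both steps use the same principle: if a random procedure succeeds with probability at least $\frac12$ and produces each matching $F$ with probability at most $(C/d)^{|F|}$, then the total weight $\sum d^{-|F|}$ of the successful outcomes is at least $\frac12C^{-\max|F|}$.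

\begin{lemma}\label{lem:coverX}
On $\mathcal G$, for large $n$ and $|X|\le\eta n$, we have $\sum_{F}d^{-|F|}\ge\frac12\,8^{-|X|}$, where $F$ runs over the matchings of $B$ with $X\subset V(F)$ and $|F|\le|X|$.
\end{lemma}

The natural procedure covers the vertices of $X$ one by one with random edges. It can fail at $x\in X$ in two ways. Most edges at $x$ may run into other vertices of $X$; by (G5) such $x$ form a small fraction of $X$, so we treat them first, when they compete only with each other, and iterate this idea. Or the edges chosen for other vertices may occupy the neighborhood of $x$; to prevent this, we avoid as partners the vertices joined to many vertices of $X$, so that each permitted partner is used with small total probability.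

\begin{proof}
For $X=\emptyset$ take $F=\emptyset$, so let $X\ne\emptyset$. All degrees and codegrees refer to $B$. Define $X_0=X$, $U_j=\operatorname{Bad}(X_j)$ and $X_{j+1}=X_j\cap\operatorname{Bad}(X_j\cup U_j)$. By (G5) and $\eta\le\beta/2$ we have $|X_j\cup U_j|\le\frac54|X_j|\le\beta n$, hence $|X_{j+1}|\le\frac5{16}|X_j|$, and $X_j=U_j=\emptyset$ for large $j$. Both sequences are decreasing. A vertex of $X_j\setminus X_{j+1}$ has \emph{level} $j$.

\emph{The procedure.} List $X=\{x_1,x_2,\dots\}$ with nonincreasing levels $j(1)\ge j(2)\ge\cdots$. At step $\tau$, skip $x_\tau$ if it is covered by a chosen edge. Otherwise let $E_\tau$ be the set of base edges $e\ni x_\tau$ that are disjoint from all chosen edges and such that $e\setminus\{x_\tau\}$ is disjoint from $X_{j(\tau)}\cup U_{j(\tau)}$. If $|E_\tau|\ge D/4$, choose $e\in E_\tau$ uniformly and call the vertices of $e\setminus\{x_\tau\}$ \emph{partners}; otherwise abort.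

\emph{Few partners near a given vertex.} Fix $x\in X$ and let $\Gamma$ be the set of vertices other than $x$ in base edges at $x$, so $|\Gamma|\le r(1+\gamma)D\le 2rD$. Let $y_\tau\in[0,r]$ be the number of partners in $\Gamma$ created at step $\tau$ (zero if the step is skipped or comes after an abort), and $\Upsilon(x)=\sum_\tau y_\tau$. For a vertex $z$ let $j_0(z)=\min\{j:z\notin U_j\}$. If $z$ becomes a partner at step $\tau$, then $z\ne x_\tau$ and $z\notin U_{j(\tau)}$, so $j(\tau)\ge j_0(z)$ and $x_\tau\in X_{j(\tau)}\subset X_{j_0(z)}$; given the past, this has probability at most $\frac4D\operatorname{codeg}(x_\tau,z)$. Hence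
\[
\mathbb E[y_\tau\mid\text{past}]\le\bar y_\tau:=\frac4D\sum_{z\in\Gamma}1\big[x_\tau\in X_{j_0(z)}\setminus\{z\}\big]\operatorname{codeg}(x_\tau,z),
\]
and $\bar y_\tau$ does not depend on the random choices. Since $z\notin\operatorname{Bad}(X_{j_0(z)})$, fewer than $\varphi D$ base edges at $z$ meet $X_{j_0(z)}\setminus\{z\}$, each in at most $r$ vertices. Therefore
\[
\sum_\tau\bar y_\tau=\frac4D\sum_{z\in\Gamma}\ \sum_{x'\in X_{j_0(z)}\setminus\{z\}}\operatorname{codeg}(x',z)\le\frac4D\cdot2rD\cdot r\varphi D\le8k^2\varphi D=\frac D{32}.
\]
By convexity $e^{y/r}\le1+(e-1)y/r$ for $0\le y\le r$, so $\mathbb E[e^{y_\tau/r}\mid\text{past}]\le\exp((e-1)\bar y_\tau/r)$. Conditioning successively on the past gives $\mathbb Ee^{\Upsilon(x)/r}\le\exp\big(\frac{(e-1)D}{32r}\big)$, and Markov's inequality yields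
\[
\Pr(\Upsilon(x)\ge D/8)\le\exp\Big(-\frac Dr\Big(\frac18-\frac{e-1}{32}\Big)\Big)\le e^{-D/(16k)}\le n^{-2},
\]
because $D/(16k)\ge K\log n/(32k)$ and $K\ge64k$. So for large $n$, with probability at least $\frac12$, $\Upsilon(x)<D/8$ for all $x\in X$.

\emph{No abort on this event.} Let $x=x_\tau$ be uncovered at step $\tau$, of level $j$. Every vertex of a chosen edge is a partner or an earlier vertex of the list, which has level at least $j$ and lies in $X_j$. Since $x\in X_j\setminus X_{j+1}$, fewer than $\varphi D$ base edges at $x$ meet $(X_j\cup U_j)\setminus\{x\}$. By (G4), at most $2\Upsilon(x)<D/4$ base edges at $x$ contain a partner. So $|E_\tau|\ge(1-\gamma-\varphi-\frac14)D\ge D/4$.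

\emph{Counting.} A run without abort produces a matching $F$ covering $X$ with $|F|\le|X|$. The matching determines the run: go through the list, and at a vertex not covered by the edges found so far, the chosen edge is the edge of $F$ at this vertex. Each choice has probability at most $4/D=8/d$, so $F$ has probability at most $(8/d)^{|F|}$, and $\sum_Fd^{-|F|}\ge\sum_F8^{-|F|}\Pr(F)\ge\frac128^{-|X|}$.
\end{proof}

\begin{lemma}\label{lem:nibble}
On $\mathcal G$, for large $n$, let $F_X$ be a matching with $|F_X|\le\eta n$, let $n'=n-|F_X|$, and let $B'$ be obtained from $B$ by deleting the vertices of $V(F_X)$ and the edges meeting them. Then $\sum_{F'}d^{-|F'|}\ge\frac12(2t)^{-n}$, where $F'$ runs over the matchings of $B'$ with $|F'|\ge n'-\varepsilon_0n/2$.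
\end{lemma}

Theorem~\ref{thm:pip} gives one large matching. To obtain many, we apply it to a random subhypergraph of bounded degree $t$, which contains any given matching $F'$ with probability only $(t/D)^{|F'|}$.

\begin{proof}
At most $k\eta n(1+\gamma)D\le2k\eta nD$ base edges meet $V(F_X)$, so the number of vertices that lose more than $\gamma_1D/4$ edges is at most $k\cdot2k\eta nD/(\gamma_1D/4)=8k^2\eta n/\gamma_1\le\gamma_1n/8$. The other vertices of $B'$, which we call \emph{typical}, have degree in $[(1-\frac{\gamma_1}2)D,(1+\frac{\gamma_1}4)D]$ in $B'$ because $\gamma\le\gamma_1/4$, and all degrees are at most $\frac54D$. Keep each edge of $B'$ independently with probability $t/D$, which is at most $1$ for large $n$; let $\xi_v$ be the number of kept edges at $v$, and then discard all kept edges at vertices with $\xi_v\ge2t$.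

For typical $v$ we have $\mathbb E\xi_v\in[(1-\frac{\gamma_1}2)t,(1+\frac{\gamma_1}4)t]\subset[\frac34t,\frac54t]$, so $|\xi_v-\mathbb E\xi_v|\ge\gamma_1t/4$ has probability at most $2e^{-\gamma_1^2t/60}$ by Chernoff's inequality. For any $v$, the bounds $\xi\le100e^{\xi/100}$, $1[\xi\ge2t]\le e^{0.4(\xi-2t)}$ and $\mathbb Ee^{s\xi}\le\exp((e^s-1)\mathbb E\xi)$ for binomial $\xi$ give
\[
\mathbb E\big[\xi_v1[\xi_v\ge2t]\big]\le100e^{-0.8t}\,\mathbb Ee^{0.41\xi_v}\le100\exp\big(1.25(e^{0.41}-1)t-0.8t\big)\le100e^{-0.16t}.
\]
So the expected number of discarded edges is at most $100kne^{-0.16t}$, and they contain at most $k$ times as many vertices. By \eqref{eq:t}, the expected number of typical vertices that deviate by $\gamma_1t/4$ or lie in a discarded edge is at most $\gamma_1n/16$, and with probability at least $\frac12$ there are at most $\gamma_1n/8$ of them.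

On this event all but at most $\gamma_1n/4$ vertices of $B'$ have final degree in $(1\pm\gamma_1)t$. Let $\nu$ be the number of vertices of positive final degree. Then $\nu\ge kn'-\gamma_1n/4\ge n/2\ge t$ for large $n$, and $\gamma_1n/4\le\gamma_1\nu$. All final degrees are less than $2t$ and all codegrees are at most $2<\gamma_1t$. Theorem~\ref{thm:pip} and the remark after it give a matching of kept edges of size at least
\[
\nu/k-2a\nu\ge n'-\gamma_1n/4-2akn\ge n'-\varepsilon_0n/4-\varepsilon_0n/8\ge n'-\varepsilon_0n/2 .
\]
Hence the expected number of matchings $F'$ as in the lemma with all edges kept is at least $\frac12$, that is, $\sum_{F'}(2t/d)^{|F'|}\ge\frac12$. Since $|F'|\le n$ and $2t\ge1$, the lemma follows.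
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:start}]
For $F_X$ as in Lemma~\ref{lem:coverX} and $F'$ as in Lemma~\ref{lem:nibble}, the union $F=F_X\cup F'$ is a matching of $B$ that covers $X$ and has at most $\varepsilon_0n$ holes in each part. A matching $F$ arises from at most $2^{|F|}\le2^n$ pairs. Thus
\[
Z_B^X(\ell)\ge e^{-k\varepsilon_0\ell n}\,2^{-n}\cdot\tfrac12\,8^{-\eta n}\cdot\tfrac12(2t)^{-n}\ge\tfrac14(32t)^{-n}e^{-k\varepsilon_0\ell n}\ge e^{-(\lambda_0+k\varepsilon_0\ell)n}.\qedhere
\]
\end{proof}

\section{Nice states and the switch}\label{sec:switch}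

A \emph{state} is a quadruple $(X,P,T,\ell)$ with $X,P\subset V$, $T=\{u_1,\dots,u_k\}\in\mathcal T$, $u_i\in V_i$, $T$ disjoint from $Y:=X\cup P$, and $\ell\ge L_0$ an integer. Here $X$ is the forbidden set of the current run, $P$ the set of vertices whose packets are in use, and $T$ the tuple to be covered. In this section and the next we write $W(C)=W^Y_{J_P}(C;\ell)$.

The heuristic of Section~\ref{sec:partition} has a flaw: the base edges are a random sample of $\mathcal T$, but the set of cheap tuples is defined in terms of these same edges. We restore independence by hiding about half of the base. Cheapness is defined with respect to the visible half, and the hidden half serves as the sample. To lose nothing, we double the weight of the visible base edges.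

For $S\subset I_0$ let $B_S$ be the family of base edges with labels in $S$, let $J_{P,S}=B_S\cup L_P$, and let $W_S(C)=W^Y_{J_{P,S}}(C;\ell)$ computed with weight $2/d$ on base edges and $1/d$ on packet edges. For a matching $F$ let $F_0=F\cap I_0$. A uniform random subset $S$ of $I_0$ contains $F_0$ with probability $2^{-|F_0|}$, which cancels the doubled weights:
\begin{equation}\label{eq:average}
2^{-m_0}\sum_{S\subset I_0}W_S(C)=W(C).
\end{equation}
Suppose $W(T)>0$. Let $F$ follow the Gibbs law of $W(T)$, so that $F$ has probability $w(F)/W(T)$ with $w(F)=d^{-|F|}e^{-\ell h(F)}$ and $h(F)$ the number of holes, and let $S$ be the union of $F_0$ and a uniform random subset of $I_0\setminus F_0$. The joint law $\mu$ of $(F,S)$ satisfies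
\begin{equation}\label{eq:mu}
\mu(F,S)=\frac{w(F)\,2^{|F_0|-m_0}}{W(T)}\,1[F_0\subset S],\qquad\mu(S)=\frac{2^{-m_0}W_S(T)}{W(T)},
\end{equation}
where the second formula follows from the first by summing over $F$. Dividing the two shows that, given $S$, the matching $F$ follows the Gibbs law of $W_S(T)$.

A tuple $(f_1,\dots,f_r)\in\mathcal T^r$ is \emph{cheap for $S$} if $T,f_1,\dots,f_r$ are pairwise disjoint and
\[
W_S(T\cup f_1\cup\dots\cup f_r)\ge c_1W_S(T).
\]
The set $\mathcal C_S$ of cheap tuples depends only on the state, on $S$, $B_S$ and $L_P$. The state is \emph{nice} if $W(T)>0$ and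
\[
\mu\big(|\mathcal C_S|\ge\delta N^r\big)\ge\delta .
\]
Niceness depends only on $B$ and $L_P$, not on the packets of $T$. It is exactly what the switch needs.

\begin{lemma}\label{lem:switch}
Fix $B$ and $L_P$ such that the state $(X,P,T,\ell)$ is nice. Suppose that the packets $L_{u_1},\dots,L_{u_k}$ have given sizes $d_i\ge d_*$ and that their elements in $\mathcal Q_i$ are independent and uniform. Then with probability at least $1-\frac2\delta e^{-\delta^2d_*/(2k)}$,
\[
Z^{Y\cup T}_{J_{P\cup T}}(\ell)\ge c_3\,W^Y_{J_P}(T;\ell).
\]
\end{lemma}

\begin{proof}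
For each $j$ the map $a\mapsto j-a\pmod k$ is a bijection from $\{1,\dots,r\}$ to $\{1,\dots,k\}\setminus\{j\}$. So the rule of Section~\ref{sec:partition}, which puts the $V_j$-vertex of $f_a$ into $q_i$ with $i\equiv j-a$, is a bijection $(f_1,\dots,f_r)\mapsto(q_1,\dots,q_k)$ from $\mathcal T^r$ to $\mathcal Q_1\times\dots\times\mathcal Q_k$ with $\bigcup_af_a=\bigcup_iq_i$. If $T,f_1,\dots,f_r$ are pairwise disjoint, then so are the edges $\{u_i\}\cup q_i$.

Let $\zeta_S$ be the fraction, among the $\prod_id_i$ choices of one labeled edge $\{u_i\}\cup q_i$ from each $L_{u_i}$, of those for which $(q_1,\dots,q_k)$ is the image of a tuple in $\mathcal C_S$. Each choice is uniform on $\prod_i\mathcal Q_i$, so $\mathbb E\zeta_S=|\mathcal C_S|/N^r$. Changing one element of $L_{u_i}$ changes $\zeta_S$ by at most $1/d_i$, and $\sum_id_i\cdot d_i^{-2}\le k/d_*$. If $|\mathcal C_S|\ge\delta N^r$, McDiarmid's inequality gives $\Pr(\zeta_S<\delta/2)\le e^{-\delta^2d_*/(2k)}$. The law $\mu$ does not depend on the packets of $T$. Hence the $\mu$-mass of the sets $S$ with $|\mathcal C_S|\ge\delta N^r$ and $\zeta_S<\delta/2$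 has expectation at most $e^{-\delta^2d_*/(2k)}$, and by Markov's inequality it is less than $\delta/2$ with the probability stated in the lemma. On this event niceness gives $\mu(\zeta_S\ge\delta/2)\ge\delta/2$.

Let $S$ satisfy $\zeta_S\ge\delta/2$. Take a choice counted in $\zeta_S$ and a matching counted in $W_S(T\cup\bigcup_iq_i)$, and add the $k$ chosen edges. The result is a matching of $J_{P,S}\cup L_T$ with the same holes, which avoid $Y\cup T$, and its weight has gained a factor $d^{-k}$. The map is injective, because the added edges are the edges at $u_1,\dots,u_k$. With weight $2/d$ on base edges,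
\[
Z^{Y\cup T}_{J_{P,S}\cup L_T}(\ell)\ge d^{-k}\cdot\tfrac\delta2\,d_*^k\cdot c_1W_S(T)=(8k)^{-k}\tfrac\delta2\,c_1W_S(T).
\]
The identity \eqref{eq:average} holds equally for $J_{P\cup T}$ with $Y\cup T$ in place of $Y$. Averaging over $S$ and using $2^{-m_0}W_S(T)=\mu(S)W(T)$ from \eqref{eq:mu},
\[
Z^{Y\cup T}_{J_{P\cup T}}(\ell)\ge(8k)^{-k}\tfrac\delta2\,c_1\,W(T)\,\mu(\zeta_S\ge\delta/2)\ge c_3W(T).\qedhere
\]
\end{proof}

\section{Rich states are nice}\label{sec:nice}

Call a state \emph{rich} if $|P|\le n/8$, $\ell\le L_0+n$, all degrees of $J_P$ are at most $2d$, and $W(T)\ge e^{-\lambda n}$. Let $\mathcal N$ be the event that some rich state is not nice.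

\begin{proposition}\label{prop:nice}
For large $n$, $\mathbb P^*(\mathcal N\text{ and }m_0\ge m/4)\le e^{-5c_*m}$.
\end{proposition}

The hidden half of the base tests cheapness through the count
\[
\Phi(S)=\#\{(i_1,\dots,i_r)\in(I_0\setminus S)^r\text{ distinct}:\ (e_{i_1},\dots,e_{i_r})\in\mathcal C_S\}.
\]
We first show deterministically that $\Phi$ is large in a rich state. A large $\Phi(S)$ together with a small $\mathcal C_S$ is then a large deviation of the hidden edges.

\begin{lemma}\label{lem:Phi}
For large $n$, if $m_0\ge m/4$ and the state is rich, then $\mathbb E_\mu\Phi(S)\ge c_2m_0^r$.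
\end{lemma}

For $k=2$ the argument is short to describe. The matching $F$ chooses one of at most $2d+1$ options at each $v\in V_1$, and its entropy given $S$ is $n\log d-O(n)$. So the option at a typical $v$ has entropy $\log d-O(1)$ and is spread over a positive fraction of the edges at $v$, each having probability of order $1/d$. For $k\ge3$ we need this for $r$ edges simultaneously, and Han's inequality replaces subadditivity.

\begin{proof}
\emph{Step 1: from hidden edges to visible edges.} For $S$ with $\mu(S)>0$ let $g(S)$ be the number of tuples $(i_1,\dots,i_r)$ of distinct labels in $S$ with $\mu(\{i_1,\dots,i_r\}\subset F\mid S)\ge c_1(2/d)^r$. We claim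
\begin{equation}\label{eq:exchange}
\mathbb E_\mu\Phi(S)\ge\mathbb E_\mu g(S)-\tfrac{4r}d\,m_0^r .
\end{equation}
By \eqref{eq:mu}, $\mu(F,S)$ does not depend on $S$ as long as $S\supset F_0$. The substitution $S'=S\cup\{i_1,\dots,i_r\}$ is a bijection between triples $(F,S,(i_j))$ with $F_0\subset S$, $i_j\in I_0\setminus S$ and triples $(F,S',(i_j))$ with $F_0\subset S'$, $i_j\in S'\setminus F_0$. Therefore
\[
\mathbb E_\mu\Phi(S)=\mathbb E_\mu\#\{(i_1,\dots,i_r)\text{ distinct in }S\setminus F_0:\ (e_{i_1},\dots,e_{i_r})\in\mathcal C_{S\setminus\{i_1,\dots,i_r\}}\}.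
\]
Let $(i_1,\dots,i_r)$ be counted in $g(S)$, put $S^-=S\setminus\{i_1,\dots,i_r\}$ and $C=T\cup e_{i_1}\cup\dots\cup e_{i_r}$. The edges $e_{i_j}$ occur together in some matching counted in $W_S(T)$, so they are pairwise disjoint and disjoint from $T$. Removing them from $F$ preserves the holes and shows that $\mu(\{i_1,\dots,i_r\}\subset F\mid S)=(2/d)^rW_S(C)/W_S(T)$, hence $W_S(C)\ge c_1W_S(T)$. A matching that avoids $C$ uses none of the labels $i_j$, so $W_S(C)=W_{S^-}(C)$, and $W_S(T)\ge W_{S^-}(T)$. Thus $(e_{i_1},\dots,e_{i_r})\in\mathcal C_{S^-}$. At most $r|F_0|m_0^{r-1}$ tuples have an entry in $F_0$, and $|F_0|\le n=m/d\le4m_0/d$. This proves \eqref{eq:exchange}.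

\emph{Step 2: most edges of $F$ are base edges.} Each part has $h_1=n-1-|F|$ holes. By \eqref{eq:upper}, richness, $\ell\ge L_0$ and \eqref{eq:R},
\[
\mu(h_1\ge n/4)\le e^{-k\ell n/4}\,3^n\,e^{\lambda n}\le e^{-3n}3^n\le e^{-n}.
\]
Each packet edge of $F$ contains the vertex of $P$ to whose packet it belongs, and these vertices are distinct, so $F$ has at most $|P|\le n/8$ packet edges. Hence $|F_0|\ge\frac34n-1-\frac18n\ge\frac n2$ with probability at least $1-e^{-n}$, for $n\ge8$.

\emph{Step 3: entropy of $F$.} We have $\mathsf H(F)=\log W(T)+\mathbb E|F|\log d+\ell\,\mathbb Eh(F)\ge\mathbb E|F|\log d-\lambda n$. Moreover $\mathsf H(S\mid F)=(m_0-\mathbb E|F_0|)\log2$ and $\mathsf H(S)\le m_0\log2$. By the chain rule and $|F_0|\le n$,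
\[
\mathsf H(F\mid S)=\mathsf H(F)+\mathsf H(S\mid F)-\mathsf H(S)\ge\mathbb E|F|\log d-(\lambda+1)n .
\]

\emph{Step 4: few outcomes are heavy.} For $v\in V_1$ let $\xi_v$ be the label of the edge of $F$ at $v$, or $\varnothing$ if there is none; the vector $(\xi_v)_{v\in V_1}$ determines $F$. Let $I=(v_1,\dots,v_r)$ be a uniform ordered tuple of distinct vertices of $V_1$, independent of $(F,S)$. For a possible value $o$ of $\xi_I$ let $p(o)=p_{S,I}(o)$ be its conditional probability given $S$ and $I$, and let $|o|$ be its number of entries different from $\varnothing$. Then $\mathbb E|\xi_I|=\frac rn\mathbb E|F|$, and Han's inequality with Step 3 gives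
\[
\mathbb E_{S,I}\sum_op(o)\log\big(p(o)d^{|o|}\big)=-\mathbb E_I\,\mathsf H(\xi_I\mid S)+\frac rn\,\mathbb E|F|\log d\le r(\lambda+1).
\]
Write a term as $d^{-|o|}x\log x$ with $x=p(o)d^{|o|}$. Since $x\log x\ge-1$, the negative terms have total absolute value at most $\sum_od^{-|o|}\le\prod_{v\in I}(1+\deg(v)/d)\le3^r$. So the positive terms have expected sum at most $r(\lambda+1)+3^r$, and the outcomes with $p(o)d^{|o|}>\Lambda$ have expected mass at most $(r(\lambda+1)+3^r)/\log\Lambda=2^{-r-3}$.

\emph{Step 5: counting moderate outcomes.} Call $o$ \emph{full} if all its entries are labels of base edges. Given $F$, the value $\xi_I$ is full with probability $\prod_{j<r}\frac{|F_0|-j}{n-j}$, so by Step 2 the full outcomes have expected mass at least $(1-e^{-n})\prod_{j<r}\frac{n/2-j}{n-j}\ge\frac78\,2^{-r}$ for large $n$. For each $(S,I)$ there are at most $(2d)^r$ full outcomes, so those with $p(o)<c_1(2/d)^r$ have mass at most $4^rc_1=2^{-r-3}$. With Step 4, the full outcomes with $c_1(2/d)^r\le p(o)\le\Lambda d^{-r}$ have expected mass at least $(\frac78-\frac18-\frac18)2^{-r}\ge2^{-r-1}$, and hence expected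 number at least $2^{-r-1}d^r/\Lambda$. Such an outcome $o=(i_1,\dots,i_r)$ is a tuple of distinct labels in $S$ with $p(o)=\mu(\{i_1,\dots,i_r\}\subset F\mid S)$, so it is counted in $g(S)$, and $I$ is recovered from it as the tuple of $V_1$-vertices of its edges. Summing over all ordered $I$, for large $n$,
\[
\mathbb E_\mu g(S)\ge n(n-1)\cdots(n-r+1)\,\frac{2^{-r-1}d^r}\Lambda\ge\frac{2^{-r-2}m^r}\Lambda\ge2c_2m_0^r .
\]
Since $d\to\infty$, we have $4r/d\le c_2$ for large $n$, and \eqref{eq:exchange} completes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nice}]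
Fix a state with $|P|\le n/8$ and $\ell\le L_0+n$, and condition on the colors, with $m_0\ge m/4$, and on all packets. The base edges remain independent and uniform. Let $\mathcal A$ be the set of pairs $(B,S)$ with $\Phi(S)\ge\frac{c_2}2m_0^r$ and $|\mathcal C_S|<\delta N^r$.

Let $B$ be such that the state is rich and not nice. Since $\Phi\le m_0^r$, Lemma~\ref{lem:Phi} gives $\mu(\Phi\ge\frac{c_2}2m_0^r)\ge\frac{c_2}2$, and $\mu(|\mathcal C_S|\ge\delta N^r)<\delta=\frac{c_2}4$. So $\mu(\{S:(B,S)\in\mathcal A\})\ge\frac{c_2}4$. The law $\mu$ depends on $B$, but it is not far from uniform: by \eqref{eq:mu}, \eqref{eq:upper} and richness, $\mu(S)\le2^{-m_0}5^ne^{\lambda n}\le2^{-m_0}e^{(\lambda+2)n}$. Hence a uniform $S$ satisfies $(B,S)\in\mathcal A$ with probability at least $\frac{c_2}4e^{-(\lambda+2)n}$. Averaging over $B$,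
\[
\mathbb P^*(\text{the state is rich and not nice}\mid\text{colors, packets})\le\tfrac4{c_2}e^{(\lambda+2)n}\,\Pr\big((B,S)\in\mathcal A\big),
\]
where on the right $S$ is uniform and independent of $B$. Condition on $S$ and $B_S$. Then $\mathcal C_S$ is fixed and the edges $e_i$, $i\in I_0\setminus S$, are independent and uniform. If $|\mathcal C_S|<\delta N^r$, then $\mathbb E\Phi\le\delta m_0^r=\frac{c_2}4m_0^r$, and changing one of the at most $m_0$ hidden edges changes $\Phi$ by at most $rm_0^{r-1}$. McDiarmid's inequality with $x=\frac{c_2}4m_0^r$ gives $\Pr(\mathcal A)\le\exp(-c_2^2m_0/(8r^2))\le\exp(-c_2^2m/(32r^2))$. There are at most $2^{2kn}n^k(n+1)=e^{O(n)}$ states with $L_0\le\ell\le L_0+n$. The union bound gives $e^{O(n)-c_2^2m/(32r^2)}$, which is at most $e^{-5c_*m}$ for large $n$ because $5c_*\le c_2^2/(40r^2)$ and $m/n\to\infty$.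
\end{proof}

The bound $W(T)\ge e^{-\lambda n}$ was used three times: to keep the holes few, to make the entropy large, and to compare $\mu$ with the uniform law. The union over all states means that niceness is available for whatever state the procedure below reaches.

\section{Raising the price}\label{sec:rounds}

We now prove Proposition~\ref{prop:tail}. One difficulty remains. The switch fails with probability $e^{-\Theta(d)}$, which is only polynomially small in $n$, while we need $e^{-\Theta(m)}=e^{-\Theta(dn)}$. We therefore allow failures. After a failure at $T$ we put $T$ into the forbidden set, never use its packets again, and start afresh. Only if this happens $\Theta(n)$ times in a row do we give up, and these failures involve disjoint families of packets.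

\paragraph{A round.} Fix an order on $\mathcal T$ and put $\Theta=e^G/c_3=G_1^k$. A \emph{round with forbidden set $X$} is the following deterministic procedure. Start with $P=\emptyset$ and $\ell=L_0$; at all times $Y=X\cup P$ and $Z=Z^Y_{J_P}(\ell)$. Repeat:
\begin{enumerate}
\item[(0)] If $Z=0$, stop.
\item[(1)] If some $T\in\mathcal T$ disjoint from $Y$ satisfies $W^Y_{J_P}(T;\ell)\ge\Theta Z$, \emph{select} the first such $T$ and read its packets. If $Z^{Y\cup T}_{J_{P\cup T}}(\ell)<c_3W^Y_{J_P}(T;\ell)$, the round is \emph{stuck at $T$} and stops. Otherwise replace $P$ by $P\cup T$; this is an \emph{augmentation}.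
\item[(2)] If there is no such $T$ and $nG_1e^{-\ell}\le\frac12$, stop with \emph{success}. If there is no such $T$ and $nG_1e^{-\ell}>\frac12$, replace $\ell$ by $\ell+1$.
\end{enumerate}
Holes in $P$ are forbidden so that Lemma~\ref{lem:raise} involves only tuples $T$ whose packets are unread.

\begin{lemma}\label{lem:round}
Let $n$ be large, suppose that $\mathcal G$ holds and $\mathcal N$ fails, and let $|X|\le\eta n$. Then the round with forbidden set $X$ either gets stuck at some $T$ with $(X,P,T,\ell)$ nice, or succeeds, in which case $\operatorname{pm}(\{e_1,\dots,e_m\})\ge\frac12e^{-\lambda n}d^n$.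
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:start}, initially $Z\ge e^{-(\lambda_0+k\varepsilon_0L_0)n}=e^{-(\lambda-1)n}$. An augmentation replaces $Z$ by $Z^{Y\cup T}_{J_{P\cup T}}(\ell)\ge c_3\Theta Z=e^GZ$. By Lemma~\ref{lem:raise} a raise from $\ell$ to $\ell+1$ multiplies $Z$ by at least $\exp(-knG_1e^{-\ell})$. Each value of $\ell$ is raised at most once, so by \eqref{eq:R} all raises together cost at most the factor
\[
\exp\Big(-\frac{kG_1e^{-L_0}n}{1-e^{-1}}\Big)\ge\exp\Big(-\frac{n}{2(1-e^{-1})}\Big)\ge e^{-n}.
\]
After $j$ augmentations we thus have $Z\ge e^{Gj-\lambda n}$; in particular (0) never applies. By (G2) and \eqref{eq:upper}, $Z\le3^n$, so $j\le(\lambda+2)n/G=n/(8k)$ and $|P|=kj\le n/8$. The price is raised only when $e^\ell<2nG_1\le ne^{L_0}$, so always $\ell\le L_0+\log n+1\le L_0+n$. Hence the round terminates. When $T$ is selected, $W^Y_{J_P}(T;\ell)\ge Z\ge e^{-\lambda n}$, so the state is rich, and it is nice because $\mathcal N$ fails. On success, Lemma~\ref{lem:raise} gives $d^{-n}\operatorname{pm}(J_P)\ge\frac12Z\ge\frac12e^{-\lambda n}$, and by (G1) different sets of labels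 are different matchings.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tail}]
Run round $1$ with $X=\emptyset$. If rounds $1,\dots,i$ got stuck at $T^{(1)},\dots,T^{(i)}$, run round $i+1$ from the beginning with $X=T^{(1)}\cup\dots\cup T^{(i)}$. Selected tuples avoid $X$, so the stuck tuples are pairwise disjoint. Let $\rho=\lfloor\eta n/k\rfloor$, let $\mathcal P$ be the event (G3), which depends only on the skeleton, and let $\mathcal S$ be the event that $\mathcal P$ holds and rounds $1,\dots,\rho$ all get stuck in nice states. The forbidden sets of these rounds have size at most $k\rho\le\eta n$, so Lemma~\ref{lem:round} gives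
\begin{equation}\label{eq:split}
\mathcal G\cap\{\operatorname{pm}<\tfrac12e^{-\lambda n}d^n\}\subset\big(\mathcal N\cap\{m_0\ge m/4\}\big)\cup\mathcal S .
\end{equation}

To bound $\mathbb P^*(\mathcal S)$, fix pairwise disjoint tuples $T^{(1)},\dots,T^{(\rho)}\in\mathcal T$ and put $X_i=T^{(1)}\cup\dots\cup T^{(i)}$, $X_0=\emptyset$. Let $\mathcal E_i$ be the event that the round with forbidden set $X_{i-1}$ gets stuck at $T^{(i)}$ in a nice state. An early round may read the packets of a later tuple, so the packets cannot be revealed in the order in which the rounds are run. A later round never reads the packets of an earlier tuple, so we reveal them in the reverse order. Let $\Sigma_i$ be the $\sigma$-field generated by the skeleton, the base, and the packets of all vertices outside $X_i$; then $\Sigma_\rho\subset\dots\subset\Sigma_1\subset\Sigma_0$.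

Let $\mathcal A_i$ be the event that, in the round with forbidden set $X_{i-1}$, some selected tuple meets $T^{(i)}$, the first such tuple is $T^{(i)}$ itself, and the state at this selection is nice. Up to this selection the round reads only the base and packets of vertices outside $X_{i-1}\cup T^{(i)}=X_i$. Hence $\mathcal A_i\in\Sigma_i$, and on $\mathcal A_i$ the state is determined by $\Sigma_i$. We have $\mathcal E_i\subset\mathcal A_i$: if an earlier selected tuple met $T^{(i)}$, the round would either stop there or put a vertex of $T^{(i)}$ into $P$, after which $T^{(i)}$ cannot be selected. So $\mathcal E_i$ is the intersection of $\mathcal A_i$ with the failure of the test in (1), which also involves the packets of $T^{(i)}$; thus $\mathcal E_i\in\Sigma_{i-1}$. Given $\Sigma_i$, these packets have known sizes and independent uniform elements, so Lemma~\ref{lem:switch} gives, on $\mathcal P$,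
\[
\mathbb P^*(\mathcal E_i\mid\Sigma_i)\le p:=\tfrac2\delta\,e^{-\delta^2d/(16k^2)}.
\]
Since $\mathcal P,\mathcal E_{i+1},\dots,\mathcal E_\rho\in\Sigma_i$, we get $\mathbb P^*(\mathcal P\cap\mathcal E_i\cap\dots\cap\mathcal E_\rho)\le p\,\mathbb P^*(\mathcal P\cap\mathcal E_{i+1}\cap\dots\cap\mathcal E_\rho)$ for each $i$, hence $\mathbb P^*(\mathcal P\cap\bigcap_i\mathcal E_i)\le p^\rho$. There are at most $n^{k\rho}$ sequences of tuples. Since $K\ge64k^3/\delta^2$, we have $e^{\delta^2d/(32k^2)}\ge n^{2k}\ge\frac2\delta n^k$ for large $n$; this is the point where packets of logarithmic size with a large constant are needed. With $\rho\ge\eta n/(2k)$,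
\[
\mathbb P^*(\mathcal S)\le(n^kp)^\rho\le e^{-\delta^2d\rho/(32k^2)}\le e^{-\delta^2\eta m/(64k^3)}\le e^{-4c_*m}.
\]
By \eqref{eq:split} and Proposition~\ref{prop:nice}, the left side of \eqref{eq:split} has $\mathbb P^*$-probability at most $2e^{-4c_*m}$. Dividing by $\mathbb P^*(\text{distinct})$ and using \eqref{eq:distinct} bounds its $\mathbb P$-probability by $2e^{-4c_*m+o(m)}\le e^{-3c_*m}$ for large $n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS}
Alon and Spencer, \emph{The Probabilistic Method}.

\bibitem{source}
\emph{Packing Perfect Matchings in Random Graphs at},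
\texttt{https://math.mit.edu/research/\allowbreak undergraduate/\allowbreak urop-plus/\allowbreak documents/\allowbreak 2019/\allowbreak Fishelson.pdf}.

\end{thebibliography}
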